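\title{Quantified S4 in sheaves over the rational line and the real line}

\begin{abstract}
In the topological sheaf semantics for quantified modal logic the individuals at a point of a space form the fiber of a sheaf, and necessity is interior. We prove that first-order S4 with identity, names and function symbols (FOS4) is strongly complete for sheaves over $\mathbb Q$, and that neither FOS4 nor quantified S4 without identity (QS4) is complete for sheaves over $\mathbb R$. The failure over $\mathbb R$ is witnessed by one sentence, whose validity combines local connectedness with the Baire category theorem. Neither property alone is an obstruction: over a nonempty locally connected separable metrizable space the two logics are complete exactly when the space is not Baire, and over a nonempty strongly zero-dimensional metrizable space they are complete exactly when the isolated points are not dense.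
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In the topological reading of S4, the formula $\Box\varphi$ is true at a point $x$ of a space $X$ when $\varphi$ is true throughout a neighborhood of $x$. Once quantifiers are present, this reading needs one more datum: to say that $\varphi(d)$ holds near $x$, for an individual $d$ existing at $x$, one must know which individual at a nearby point counts as $d$. One can use the same set of individuals at all points, or, more flexibly, let the individuals form a sheaf over $X$, so that each individual at $x$ continues to some neighborhood of $x$. We determine whether quantified S4 is complete for the sheaf semantics over $\mathbb Q$ and over $\mathbb R$.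

\subsection{The logics}

Fix a countable first-order language $\mathcal L$ with names (constants), predicate symbols and function symbols, and with variables $v_0,v_1,\dots$; the letters $y,z,y_1,\dots$ range over variables. Formulas are built from atomic formulas $P(t_1,\dots,t_k)$ and $t=u$ by the Boolean connectives, $\forall$ and $\Box$. We put $\Diamond=\neg\Box\neg$ and $\exists=\neg\forall\neg$. The logic FOS4 has the following axioms and rules:
\begin{itemize}
\item all instances of classical propositional tautologies;
\item $\Box(\varphi\supset\psi)\supset(\Box\varphi\supset\Box\psi)$,\quad $\Box\varphi\supset\varphi$,\quad $\Box\varphi\supset\Box\Box\varphi$;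
\item $\forall y\,\varphi\supset\varphi(t/y)$ for every term $t$ free for $y$ in $\varphi$;
\item $t=t$, and $t=u\supset(\varphi(t/y)\supset\varphi(u/y))$ for every formula $\varphi$, modal formulas included, and all terms $t,u$ free for $y$ in $\varphi$;
\item modus ponens; necessitation (from $\varphi$ infer $\Box\varphi$); generalization (from $\psi\supset\varphi$ infer $\psi\supset\forall y\,\varphi$ when $y$ is not free in $\psi$).
\end{itemize}
The logic QS4 is classical first-order logic without identity with an S4 operator: its formulas use only the predicate symbols of $\mathcal L$, with variables as the only terms and without $=$, and its axioms and rules are those above apart from the identity axioms. We assume that $\mathcal L$ contains the predicate symbols occurring in the formulas displayed in this paper.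

\subsection{Sheaf models}

The semantics is that of Awodey and Kishida \cite{AK}; it generalizes Kripke sheaves. A map $\pi:D\to X$ is \emph{\'etale} if it is a local homeomorphism: every point of $D$ lies in a \emph{sheet}, an open set that $\pi$ maps homeomorphically onto an open subset of $X$. A \emph{sheaf over $X$} is an \'etale map $\pi:D\to X$ whose fibers $D_x=\pi^{-1}(x)$ are nonempty. For $n\ge1$ let $D^n=\{(d_1,\dots,d_n):\pi(d_1)=\dots=\pi(d_n)\}$ with the subspace topology of the product, and let $D^0=X$. We write $\pi$ also for the projection $D^n\to X$, and call a map between two spaces equipped with maps to $X$ a \emph{map over $X$} if it commutes with them. A \emph{sheaf model} interprets each $k$-ary predicate symbol by an arbitrary subset of $D^k$, each name by a continuous section $X\to D$ of $\pi$, and each $n$-ary function symbol by a continuous map $D^n\to D$ over $X$.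

A \emph{context} for a term or formula is a list $\bar y=y_1,\dots,y_n$ of distinct variables containing its free variables. A term in context $\bar y$ is interpreted, by composition, as a continuous map $D^n\to D$ over $X$: the variable $y_i$ is the $i$-th projection and a name is its section composed with $\pi$. A formula $\varphi$ in context $\bar y$ is interpreted as a set $[\![\varphi]\!]\subseteq D^n$. For $P(t_1,\dots,t_k)$ it is the preimage of the interpretation of $P$ under the map $D^n\to D^k$ given by the terms; for $t=u$ it is the set where the maps of $t$ and $u$ agree; Boolean connectives are the Boolean set operations; $[\![\Box\varphi]\!]$ is the interior of $[\![\varphi]\!]$ in $D^n$; $\exists z$ is the image under the projection $D^{n+1}\to D^n$, and $\forall z$ is $\neg\exists z\neg$. (If the quantified variable occurs in the context, it is first renamed; the interpretation ignores the names of bound variables.) Thus quantifiers range over a fiber: a tuple $\bar d$ over $x$ is in $[\![\forall z\,\varphi]\!]$ if and only if $(\bar d,e)\in[\![\varphi]\!]$ for all $e\in D_x$.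

A formula is \emph{valid} in a model if its interpretation is all of $D^n$. A logic is \emph{complete for sheaves over $X$} if every formula of its language that is valid in every sheaf model over $X$ is a theorem. A set $\Sigma$ of formulas is \emph{consistent} if $\nvdash\neg(\chi_1\wedge\dots\wedge\chi_k)$ for all $\chi_1,\dots,\chi_k\in\Sigma$. We say that FOS4 is \emph{strongly complete for sheaves over $X$} if for every consistent set $\Sigma$, free variables allowed, there are a sheaf model over $X$, a point $x$ and an assignment $v_i\mapsto d_i\in D_x$ under which every member of $\Sigma$ is true; here $\varphi$ in context $v_0,\dots,v_{n-1}$ is true if $(d_0,\dots,d_{n-1})\in[\![\varphi]\!]$. If $\varphi$ is not a theorem then $\{\neg\varphi\}$ is consistent, so strong completeness implies completeness.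

The simplest sheaves are the products $X\times I\to X$ with $I$ a nonempty discrete set. Then $D^n=X\times I^n$, and the interior of a set is computed slice by slice, in $X$. For QS4 these are the predicate topological models, or \emph{constant-domain models}, with domain $I$.

\subsection{The questions}

Constant domains are too rigid for identity. In $X\times I$ the set $[\![y\ne z]\!]=X\times\{(i,j):i\ne j\}$ is open, so $\forall y\forall z(y\ne z\supset\Box\,y\ne z)$ is valid, although it is not a theorem of FOS4 (Example~\ref{ex:glue}). This is the reason for passing to sheaves. For QS4, two known results are quoted in \cite{QML}: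
\begin{itemize}
\item[(K1)] QS4 is complete for $\mathbb Q$ with a constant countably infinite domain; hence QS4 is complete for sheaves over $\mathbb Q$.
\item[(K2)] QS4 is not complete, in the constant-domain semantics, for any locally connected space, in particular not for $\mathbb R$.
\end{itemize}
The following problem comes from \cite{QML}.

\medskip
\noindent\textbf{Problem.} \emph{Is FOS4 complete for sheaves over $\mathbb Q$? Is QS4 complete for sheaves over $\mathbb R$? Is FOS4 complete for sheaves over $\mathbb R$?}
\medskip

For $\mathbb Q$, (K1) suggests the answer yes. For $\mathbb R$, the next example suggests the same answer: it exhibits a failure of the kind described in (K2) and shows that sheaves repair it.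

\begin{example}\label{ex:B}
Let $B$ be $\Box\forall y(\Box P(y)\vee\Box\neg P(y))\wedge\forall y\,P(y)\wedge\Diamond\exists y\,\neg P(y)$. Consider a model $X\times I$ with $X$ locally connected, and let $P_i\subseteq X$ be the slices of $P$. If the first two conjuncts hold at $x$, then $x$ has a connected neighborhood $U$ in which every $P_i\cap U$ is clopen and contains $x$; so $U\subseteq P_i$ for all $i$, and the third conjunct fails. Thus $\neg B$ is valid in all such models. It is not a theorem of QS4, by soundness (Proposition~\ref{prop:sound}): in $\mathbb Q\times\omega$ with $P_n=\mathbb Q\cap(-\frac{\sqrt2}{n+1},\frac{\sqrt2}{n+1})$ the sentence $B$ is true at $0$, because the slices are clopen, contain $0$, and intersect in $\{0\}$. But $B$ is also true at $0$ in a sheaf over $\mathbb R$: let $D=(\mathbb R\times\{0\})\cup((\mathbb R\setminus\{0\})\times\{1\})$, an open subspace of $\mathbb R\times\{0,1\}$, and $P=\mathbb R\times\{0\}$. The set $P$ is clopen, it contains the whole fiber over $0$, and it misses a point of every other fiber.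
\end{example}

In a sheaf an individual may live only on a small open set, and the example suggests that this freedom could imitate the disconnectedness of $\mathbb Q$. It cannot do so completely.

\subsection{Results}

Throughout, ``neighborhood'' means open neighborhood. A subset of a space is \emph{nowhere dense} if its closure has empty interior and \emph{meager} if it is a countable union of nowhere dense sets; a space is \emph{Baire} if no nonempty open subset is meager. A space is \emph{strongly zero-dimensional} if every open cover is refined by a partition into clopen sets.

\begin{theorem}\label{thm:answers}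
\begin{enumerate}
\item FOS4 is complete, even strongly complete, for sheaves over $\mathbb Q$.
\item QS4 is not complete for sheaves over $\mathbb R$.
\item FOS4 is not complete for sheaves over $\mathbb R$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:lc}
For a nonempty locally connected separable metrizable space $X$ the following are equivalent: \emph{(i)} FOS4 is complete for sheaves over $X$; \emph{(ii)} QS4 is complete for sheaves over $X$; \emph{(iii)} $X$ is not a Baire space.
\end{theorem}

\begin{theorem}\label{thm:zd}
For a nonempty strongly zero-dimensional metrizable space $X$ the following are equivalent: \emph{(i)} FOS4 is complete for sheaves over $X$; \emph{(ii)} QS4 is complete for sheaves over $X$; \emph{(iii)} the isolated points of $X$ are not dense.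
\end{theorem}

So the failure over $\mathbb R$ comes from the combination of local connectedness and the Baire property. The Baire property alone is no obstruction, since Theorem~\ref{thm:zd} gives completeness over Cantor space and over the irrationals; by Theorem~\ref{thm:lc}, local connectedness alone is no obstruction either.

All completeness proofs start from one Henkin-style tree of theories (Section~\ref{sec:tree}) and spread it over the space. When every point can be given a node of the tree, the closed terms form a sheaf; this covers $\mathbb Q$ (Section~\ref{sec:Q}) and all metrizable spaces that are not Baire (Section~\ref{sec:meager}). In a zero-dimensional space some points must correspond to infinite branches, and there the individuals are sequences of terms (Section~\ref{sec:zd}). The incompleteness over $\mathbb R$ is proved in Section~\ref{sec:R}, which depends only on Section~\ref{sec:etale}.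

\section{Sections, gluing and soundness}\label{sec:etale}

The next lemma turns the clause for $\Box$ into a working rule: follow the individuals along local sections and ask whether the formula holds at all nearby points. \'Etale maps in this lemma may have empty fibers.

\begin{lemma}\label{lem:etale}
Let $\pi:D\to X$ be \'etale.
\begin{enumerate}
\item[(a)] $D^n\to X$ is \'etale.
\item[(b)] If $\pi':D'\to X$ is \'etale and $g:D\to D'$ is a continuous map over $X$, then $g$ is open, and $g^{-1}(\operatorname{int}E)=\operatorname{int}g^{-1}(E)$ for all $E\subseteq D'$.
\item[(c)] A continuous section $\sigma:W\to D$ over an open set $W\subseteq X$ is an open map, and two such sections agree on an open set.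
\item[(d)] Let $\sigma_1,\dots,\sigma_n$ be continuous sections over an open set $W\ni x$, let $\bar\sigma=(\sigma_1,\dots,\sigma_n)$, and let $E\subseteq D^n$. Then $\bar\sigma[W]$ is open in $D^n$, and $\bar\sigma(x)\in\operatorname{int}E$ if and only if $\bar\sigma(w)\in E$ for all $w$ in some neighborhood of $x$. (For $n=0$, $\bar\sigma$ is the inclusion of $W$.)
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(d_1,\dots,d_n)\in D^n$ with $n\ge1$, and take sheets $S_i\ni d_i$. Replacing $S_i$ by $S_i\cap\pi^{-1}(W)$ with $W=\bigcap_i\pi(S_i)$, we may assume $\pi(S_i)=W$ for all $i$. Then $D^n\cap\prod_iS_i$ is open, and $\pi$ maps it bijectively onto $W$ with the continuous inverse $w\mapsto((\pi|_{S_i})^{-1}(w))_i$.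

(b) Given $d\in D$, take a sheet $S'\ni g(d)$ and a sheet $S\ni d$ inside $g^{-1}(S')$. Then $g|_S=(\pi'|_{S'})^{-1}\circ\pi|_S$ is a homeomorphism onto an open set, so $g$ is open. Continuity gives $g^{-1}(\operatorname{int}E)\subseteq\operatorname{int}g^{-1}(E)$. Conversely $g[\operatorname{int}g^{-1}(E)]$ is an open subset of $E$, hence lies in $\operatorname{int}E$.

(c) The inclusion $W\to X$ is \'etale and $\sigma$ is a map over $X$, so (b) applies. The set where $\sigma:W\to D$ and $\sigma':W'\to D$ agree is $\sigma^{-1}(\sigma'[W'])$.

(d) The map $\bar\sigma:W\to D^n$ is a continuous map over $X$ between \'etale spaces; apply (b) to it.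
\end{proof}

Every model constructed below is first given as a family of fibers, and its topology is then generated by a family of sections. By Lemma~\ref{lem:etale}(c) the sections must have open agreement sets, and this is the only condition.

\begin{lemma}[Gluing]\label{lem:glue}
Let $X$ be a space, $D$ a set, $\pi:D\to X$ a function, and $\mathcal S$ a family of sections $\sigma:W_\sigma\to D$ of $\pi$ with open domains, whose images cover $D$. Suppose that any two members of $\mathcal S$ agree on an open set. Then the sets $\sigma[W]$, with $\sigma\in\mathcal S$ and $W\subseteq W_\sigma$ open, form a base of a topology on $D$ in which $\pi$ is \'etale and all $\sigma\in\mathcal S$ are continuous. A function $f:D^k\to D$ over $X$ is continuous if every point of $D^k$ has the form $\bar\sigma(x)$ with $\sigma_1,\dots,\sigma_k\in\mathcal S$, where $f(\bar\sigma(w))=\sigma(w)$ for some $\sigma\in\mathcal S$ and all $w$ in a neighborhood of $x$.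
\end{lemma}

\begin{proof}
Let $G$ be the agreement set of $\sigma$ and $\sigma'$. Then $\sigma[W]\cap\sigma'[W']=\sigma[W\cap W'\cap G]$, so the sets form a base, and $\sigma^{-1}(\sigma'[W'])=G\cap W'$, so $\sigma$ is continuous. Also $\pi^{-1}(O)=\bigcup_\sigma\sigma[O\cap W_\sigma]$ for open $O\subseteq X$, so $\pi$ is continuous, and on the open set $\sigma[W_\sigma]$ it has the continuous inverse $\sigma$. For the last claim, if $O$ is the neighborhood of $x$, then $\bar\sigma[O]$ is open by Lemma~\ref{lem:etale}(d), and $f=\sigma\circ\pi$ on it.
\end{proof}

\begin{proposition}[Soundness \cite{AK}]\label{prop:sound}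
Every theorem of QS4 or FOS4 is valid in every sheaf model over any space.
\end{proposition}

\begin{proof}
Terms $t_1,\dots,t_m$ in context $\bar y$ of length $n$ define a continuous map $\langle\bar t\rangle:D^n\to D^m$ over $X$. If $\varphi$ has context $\bar z$ of length $m$ and the $t_i$ are free for the $z_i$, then
\begin{equation}\label{eq:subst}
[\![\varphi(\bar t/\bar z)]\!]=\langle\bar t\rangle^{-1}[\![\varphi]\!].
\end{equation}
This is an induction on $\varphi$. Atomic formulas hold by composition of maps, and preimages commute with Boolean operations. For $\forall z\,\psi$, rename so that $z$ is in neither context and apply the induction hypothesis to $\langle\bar t,z\rangle$, which sends $(\bar d,e)$ to $(\langle\bar t\rangle(\bar d),e)$. The step for $\Box$ is Lemma~\ref{lem:etale}(b).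

Taking variables for the $t_i$ shows that the interpretation of $\varphi$ in a larger context is the preimage of its interpretation in a smaller one under a projection. Projections are surjective because fibers are nonempty, so validity does not depend on the context. For the instantiation and identity axioms, rename $y$ to a variable $z$ outside the context $\bar y$, and let $\varphi'=\varphi(z/y)$. If $\bar d\in[\![\forall z\,\varphi']\!]$, then $\langle\bar y,t\rangle(\bar d)\in[\![\varphi']\!]$, that is, $\bar d\in[\![\varphi(t/y)]\!]$ by \eqref{eq:subst}. If $t$ and $u$ agree at $\bar d$, then $\langle\bar y,t\rangle(\bar d)=\langle\bar y,u\rangle(\bar d)$, and \eqref{eq:subst} gives the identity axiom. The S4 axioms and necessitation follow from $\operatorname{int}(E\cap E')=\operatorname{int}E\cap\operatorname{int}E'$, $\operatorname{int}E\subseteq E$, $\operatorname{int}\operatorname{int}E=\operatorname{int}E$ and $\operatorname{int}D^n=D^n$. For generalization, let $\psi\supset\varphi$ be valid in a context $\bar z,y$; if $\bar d$ satisfies $\psi$ in context $\bar z$, then every $(\bar d,e)$ satisfies $\psi$, hence $\varphi$.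
\end{proof}

A sheaf with a continuous global section $\gamma$ and an interpretation of some symbols becomes a model of all of $\mathcal L$ if the remaining names are interpreted by $\gamma$, the remaining function symbols by $\gamma\circ\pi$, and the remaining predicate symbols by $\emptyset$. We do this tacitly in examples.

\begin{example}\label{ex:glue}
Let $G\subseteq X$ be open, and glue two copies of $X$ along $G$: the fiber over $x$ is $\{(x,0)\}$ if $x\in G$ and $\{(x,0),(x,1)\}$ otherwise. Let $\sigma_0(x)=(x,0)$, and let $\sigma_1(x)$ be $(x,0)$ on $G$ and $(x,1)$ off $G$. The two sections agree on $G$, so Lemma~\ref{lem:glue} gives a sheaf $D_G$. If names $a,b$ denote $\sigma_0,\sigma_1$, then $[\![a=b]\!]=G$. At a point $x\in\overline G\setminus G$ the pair $(\sigma_0(x),\sigma_1(x))$ satisfies $y\ne z$, but not $\Box\,y\neq z$, by Lemma~\ref{lem:etale}(d). With $X=\mathbb Q$ and $G=\mathbb Q\setminus\{0\}$ we see that $\forall y\forall z(y\ne z\supset\Box\,y\ne z)$ is not a theorem of FOS4. Distinct individuals may merge at nearby points; equal ones cannot split, since agreement sets are open.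
\end{example}

\section{A tree of theories}\label{sec:tree}

In this section $\vdash$ is provability in FOS4. Starting from a consistent set $\Sigma$, we build a maximal consistent theory with witnesses for its existential sentences, then for each of its sentences $\Diamond\varphi$ a successor theory containing $\varphi$ and all its boxed sentences, and so on. The boxed sentences passed to a successor mention all constants used so far, so the successor needs fresh constants for its own witnesses. The language therefore grows along the tree; semantically, new individuals appear near a point, as in the sheaf of Example~\ref{ex:B}.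

For a set $C$ of new constants, $\mathcal L(C)$ is the language $\mathcal L$ with the names in $C$ added.

\begin{lemma}[Constants]\label{lem:const}
If $\vdash\varphi(c/y)$ in a language with an extra constant $c$ not occurring in $\varphi$, and $z$ is a variable not occurring in $\varphi$ or in the proof, then $\vdash\varphi(z/y)$ in the language without $c$, and also $\vdash\varphi$ there. Consequently adding constants is conservative, and a consistent set stays consistent when the free occurrences of $v_0,v_1,\dots$ are replaced by distinct new constants $c_0,c_1,\dots$.
\end{lemma}

\begin{proof}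
Replace $c$ by $z$ throughout the proof. Since $z$ is never quantified in the proof, terms remain free for the variables they replace and the side condition of generalization is preserved, so axioms and rule instances turn into axioms and rule instances. From $\vdash\varphi(z/y)$, generalization (with a tautology as antecedent) gives $\vdash\forall z\,\varphi(z/y)$, and instantiating $z$ by $y$ gives $\vdash\varphi$. Both consequences follow by removing, one at a time, the finitely many new constants in a proof.
\end{proof}

Recall that a consistent set of sentences of a countable language extends to a maximal consistent one, and that a maximal consistent set $\Gamma$ contains exactly one of $\varphi,\neg\varphi$ for each sentence $\varphi$, and contains $\varphi$ whenever $\vdash\chi_1\wedge\dots\wedge\chi_k\supset\varphi$ with $\chi_i\in\Gamma$. A set $\Gamma$ of $\mathcal L(C)$-sentences is \emph{saturated in $\mathcal L(C)$} if it is maximal consistent and $\exists y\,\varphi\in\Gamma$ implies $\varphi(c/y)\in\Gamma$ for some $c\in C$.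

\begin{lemma}\label{lem:sat}
Let $C\subseteq C'$ be countable with $C'\setminus C$ infinite. Every consistent set $\Delta$ of $\mathcal L(C)$-sentences extends to a set saturated in $\mathcal L(C')$.
\end{lemma}

\begin{proof}
List all $\mathcal L(C')$-sentences of the form $\exists y\,\varphi$ as $\exists y_i\varphi_i$, $i\in\omega$. Add to $\Delta$, one after another, the sentences $\exists y_i\varphi_i\supset\varphi_i(e_i/y_i)$, where $e_i\in C'\setminus C$ occurs neither in $\varphi_i$ nor in the earlier additions. Each step preserves consistency. Otherwise there is a conjunction $\delta$ of sentences present before step $i$ with $\vdash\delta\supset\exists y_i\varphi_i$ and $\vdash\delta\supset\neg\varphi_i(e_i/y_i)$. As $e_i$ does not occur in $\delta$ or $\varphi_i$, Lemma~\ref{lem:const} gives $\vdash\delta\supset\neg\varphi_i$, and generalization gives $\vdash\delta\supset\forall y_i\neg\varphi_i$. Hence $\vdash\neg\delta$, a contradiction. Any maximal consistent set of $\mathcal L(C')$-sentences extending the union is saturated.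
\end{proof}

\begin{lemma}\label{lem:succ}
If $\Gamma$ is maximal consistent and $\Diamond\varphi\in\Gamma$, then $\{\varphi\}\cup\{\Box\psi:\Box\psi\in\Gamma\}$ is consistent.
\end{lemma}

\begin{proof}
Otherwise $\vdash\Box\psi_1\wedge\dots\wedge\Box\psi_k\supset\neg\varphi$ with $\Box\psi_i\in\Gamma$. Necessitation and the first modal axiom give $\vdash\Box\Box\psi_1\wedge\dots\wedge\Box\Box\psi_k\supset\Box\neg\varphi$, and the axiom $\Box\psi\supset\Box\Box\psi$ gives $\Box\neg\varphi\in\Gamma$, contradicting $\Diamond\varphi\in\Gamma$.
\end{proof}

Let $T=\omega^{<\omega}$ be the tree of finite sequences of natural numbers; $|s|$ is the length of $s$, $s\subseteq t$ means that $t$ extends $s$, and $s^\frown i$ is $s$ followed by $i$. Let $\Sigma$ be a consistent set of $\mathcal L$-formulas. Choose countable sets of new constants $C_0\subseteq C_1\subseteq\cdots$ and distinct $c_0,c_1,\dots\in C_0$ such that $C_0\setminus\{c_0,c_1,\dots\}$ and all $C_{n+1}\setminus C_n$ are infinite. Let $\Sigma(\bar c)$ come from $\Sigma$ by replacing free $v_i$ by $c_i$, and let $\mathrm{Tm}_n$ be the set of closed terms of $\mathcal L(C_n)$.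

\begin{lemma}\label{lem:tree}
There are sets $\Gamma_s$ $(s\in T)$ with $\Sigma(\bar c)\subseteq\Gamma_\emptyset$ such that:
\begin{itemize}
\item[(T1)] $\Gamma_s$ is saturated in $\mathcal L(C_{|s|})$;
\item[(T2)] if $\Box\psi\in\Gamma_s$ and $s\subseteq t$, then $\Box\psi\in\Gamma_t$ and $\psi\in\Gamma_t$;
\item[(T3)] if $\psi$ is an $\mathcal L(C_{|s|})$-sentence and $\Box\psi\notin\Gamma_s$, then $\neg\psi\in\Gamma_{s^\frown i}$ for some $i$;
\item[(T4)] if $(\tau=\tau')\in\Gamma_s$ and $s\subseteq t$, then $(\tau=\tau')\in\Gamma_t$.
\end{itemize}
\end{lemma}

\begin{proof}
Lemmas~\ref{lem:const} and~\ref{lem:sat} give $\Gamma_\emptyset$. Given $\Gamma_s$ with $|s|=n$, list the sentences $\varphi$ with $\Diamond\varphi\in\Gamma_s$ as $(\varphi_i)_{i\in\omega}$, with repetitions allowed; the list is not empty, since $\vdash\varphi\supset\Diamond\varphi$. By Lemmas~\ref{lem:succ} and~\ref{lem:sat}, let $\Gamma_{s^\frown i}$ be saturated in $\mathcal L(C_{n+1})$ and contain $\varphi_i$ and all $\Box\psi\in\Gamma_s$. Then (T1) holds, and (T2) follows by induction on $|t|$ and the axiom $\Box\psi\supset\psi$. If $\Box\psi\notin\Gamma_s$, then $\Diamond\neg\psi\in\Gamma_s$, since $\vdash\Box\neg\neg\psi\supset\Box\psi$;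 so $\neg\psi$ is some $\varphi_i$, which is (T3). For (T4), the identity axiom for the modal formula $\Box\,\tau=y$ reads $\tau=\tau'\supset(\Box\,\tau=\tau\supset\Box\,\tau=\tau')$, and $\vdash\Box\,\tau=\tau$; so $\Box\,\tau=\tau'$ is in $\Gamma_s$, and (T2) applies.
\end{proof}

Property (T4) is the only place where the identity axiom is needed for a boxed formula in order to build a topology; it will make agreement sets open. For $\tau,\tau'\in\mathrm{Tm}_{|s|}$ put $\tau\sim_s\tau'$ if $(\tau=\tau')\in\Gamma_s$. By the identity axioms,
\begin{equation}\label{eq:cong}
\tau_1\sim_s\tau'_1,\ \dots,\ \tau_n\sim_s\tau'_n,\ \varphi(\bar\tau)\in\Gamma_s\quad\Longrightarrow\quad\varphi(\bar\tau')\in\Gamma_s ,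
\end{equation}
where $\varphi(\bar\tau)$ denotes substitution for a context of $\varphi$; replace the terms one at a time. Applied to $y=\tau$, to $\tau''=y$ and to $f(\bar\tau)=f(\bar y)$, this shows that $\sim_s$ is symmetric, transitive and compatible with function symbols; it is reflexive by the axiom $t=t$.

\section{Completeness over $\mathbb Q$}\label{sec:Q}

\subsection{Good labelings}

We want to place the theory $\Gamma_s$ at suitable points of $X$ and use the classes of closed terms as fibers.

\begin{example}\label{ex:annuli}
Let $\Sigma=\{a\ne b,\ \Diamond\Box\,a=b,\ \Diamond\Box\,a\ne b\}$. A root theory containing $\Sigma$ needs two kinds of successors, one containing $\Box\,a=b$ and one containing $\Box\,a\ne b$. Put the root at $0\in\mathbb Q$. Let $V_0=\mathbb Q$ and $V_k=\mathbb Q\cap(-\sqrt2/k,\sqrt2/k)$ for $k\ge1$. The clopen annuli $V_k\setminus V_{k+1}$ partition $\mathbb Q\setminus\{0\}$ and converge to $0$. Give the even annuli to the first successor and the odd ones to the second: take the sheaf $D_G$ of Example~\ref{ex:glue}, where $G$ is the union of the even annuli and $G'$ the union of the odd ones. Then $0\notin G=[\![a=b]\!]$, the sets $G$ and $G'$ are open, $a\ne b$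 holds on $G'$, and $0\in\overline G\cap\overline{G'}$. So $\Sigma$ is true at $0$.
\end{example}

In general a node has infinitely many successors, each is assigned infinitely many annuli, and the construction is repeated inside every annulus. The two features used in the example are that the region given to a successor and its descendants is open, and that each successor occurs arbitrarily close to its parent.

\begin{definition}\label{def:good}
A \emph{good labeling} of a space $X$ is a map $\ell:X\to T$ such that
\begin{itemize}
\item[(a)] $W_s=\{x:\ell(x)\supseteq s\}$ is open for every $s\in T$;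
\item[(b)] for all $x\in X$ and $i\in\omega$, every neighborhood of $x$ contains a point with label $\ell(x)^\frown i$;
\item[(c)] some point has label $\emptyset$.
\end{itemize}
\end{definition}

\begin{theorem}\label{thm:good}
If $X$ has a good labeling, then FOS4 is strongly complete for sheaves over $X$.
\end{theorem}

\begin{proof}
Let $\Sigma$ be consistent and take the theories $\Gamma_s$ of Lemma~\ref{lem:tree}.

\emph{The sheaf.} Let $D_x$ be a copy of $\mathrm{Tm}_{|\ell(x)|}/{\sim_{\ell(x)}}$, write $[\tau]_x\in D_x$ for the class of $\tau$, and let $D$ be the disjoint union of the $D_x$. Fibers are nonempty since $C_0\ne\emptyset$. For $s\in T$ and $\tau\in\mathrm{Tm}_{|s|}$ define $\sigma_{s,\tau}:W_s\to D$ by $\sigma_{s,\tau}(w)=[\tau]_w$; this makes sense because $|\ell(w)|\ge|s|$ on $W_s$, and $W_s$ is open by (a). The point $[\tau]_x$ lies on $\sigma_{\ell(x),\tau}$. If $\sigma_{s,\tau}$ and $\sigma_{s',\tau'}$ agree at $w$, then $(\tau=\tau')\in\Gamma_{\ell(w)}$, so by (T4) they agree on the neighborhood $W_{\ell(w)}\subseteq W_s\cap W_{s'}$ of $w$. Lemma~\ref{lem:glue} makes $D$ a sheaf in which all $\sigma_{s,\tau}$ are continuous.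

\emph{The interpretation.} A name $a$ denotes $\sigma_{\emptyset,a}$, defined on $W_\emptyset=X$. Write $[\bar\tau]_x=([\tau_1]_x,\dots,[\tau_k]_x)$. Put $f([\bar\tau]_x)=[f(\bar\tau)]_x$, and let $[\bar\tau]_x$ belong to the interpretation of $P$ if $P(\bar\tau)\in\Gamma_{\ell(x)}$; both are well defined by \eqref{eq:cong}. With $s=\ell(x)$, the function $f$ sends $(\sigma_{s,\tau_1}(w),\dots,\sigma_{s,\tau_k}(w))$ to $\sigma_{s,f(\bar\tau)}(w)$ for all $w\in W_s$, so it is continuous by Lemma~\ref{lem:glue}. By induction on terms, $t$ takes the value $[t(\bar\tau)]_x$ at $[\bar\tau]_x$.

\emph{Truth lemma.} For every $\mathcal L$-formula $\varphi$ in a context of length $n$, every $x$ and all $\tau_1,\dots,\tau_n\in\mathrm{Tm}_{|\ell(x)|}$,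
\[
[\bar\tau]_x\in[\![\varphi]\!]\iff\varphi(\bar\tau)\in\Gamma_{\ell(x)} .
\]
We use induction on $\varphi$ and write $s=\ell(x)$. For $P(\bar t)$ and $t=u$ the claim is the definition of the interpretation and of $\sim_s$, given the values of terms. Boolean connectives are handled by maximal consistency.

If $\forall z\,\varphi(\bar\tau,z)\in\Gamma_s$, then $\varphi(\bar\tau,\tau)\in\Gamma_s$ for all $\tau\in\mathrm{Tm}_{|s|}$ by instantiation, so all $([\bar\tau]_x,[\tau]_x)$ lie in $[\![\varphi]\!]$. If not, then $\exists z\neg\varphi(\bar\tau,z)\in\Gamma_s$, and (T1) gives $c\in C_{|s|}$ with $\neg\varphi(\bar\tau,c)\in\Gamma_s$, so $([\bar\tau]_x,[c]_x)\notin[\![\varphi]\!]$.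

For $\Box\varphi$, apply Lemma~\ref{lem:etale}(d) to the sections $\sigma_{s,\tau_j}$: we must decide whether $[\bar\tau]_w\in[\![\varphi]\!]$ for all $w$ near $x$. If $\Box\varphi(\bar\tau)\in\Gamma_s$, then $\varphi(\bar\tau)\in\Gamma_{\ell(w)}$ for all $w\in W_s$ by (T2), so this holds on $W_s$ by the induction hypothesis. If $\Box\varphi(\bar\tau)\notin\Gamma_s$, take $i$ from (T3). By (b) every neighborhood of $x$ contains a point $w$ with label $s^\frown i$; then $w\in W_s$, $\neg\varphi(\bar\tau)\in\Gamma_{\ell(w)}$, and $[\bar\tau]_w\notin[\![\varphi]\!]$.

By (c) there is $x$ with $\ell(x)=\emptyset$. Since $\Sigma(\bar c)\subseteq\Gamma_\emptyset$, the assignment $v_i\mapsto[c_i]_x$ makes all of $\Sigma$ true at $x$.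
\end{proof}

\subsection{Schemes, and a good labeling of $\mathbb Q$}

All our labelings come from a nested system of open sets, which we describe once.

\begin{definition}\label{def:scheme}
A \emph{scheme} on $X$ is a sequence $(\mathcal Q_m)_{m\in\omega}$ of families of nonempty open sets, the \emph{pieces of level $m$}, with labels $\ell(Q)\in\omega^m$ for $Q\in\mathcal Q_m$, such that
\begin{itemize}
\item[(S1)] $\mathcal Q_0=\{X\}$; pieces of the same level are disjoint; every piece $Q'$ of level $m+1$ is included in a piece $Q$ of level $m$, and then $\ell(Q')\supseteq\ell(Q)$;
\item[(S2)] the \emph{core} $F_Q=Q\setminus\bigcup\mathcal Q_{m+1}$ of each $Q\in\mathcal Q_m$ is nonempty;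
\item[(S3)] if $x\in F_Q$ and $i\in\omega$, every neighborhood of $x$ includes a piece with label $\ell(Q)^\frown i$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:scheme}
In a scheme, if $x\in F_{Q'}$ and $x$ lies in a piece $Q$, then $Q'\subseteq Q$, the level of $Q'$ is at least that of $Q$, and $\ell(Q')\supseteq\ell(Q)$. Cores of different pieces are disjoint, and a point lies in no core if and only if it lies in a piece of every level. If every point lies in a core, then setting $\ell(x)=\ell(Q)$ for $x\in F_Q$ defines a good labeling.
\end{lemma}

\begin{proof}
Let $Q'$ have level $m'$ and $Q$ level $m$. The sets $\bigcup\mathcal Q_n$ decrease with $n$, and $x\notin\bigcup\mathcal Q_{m'+1}$, so $m\le m'$. By (S1), $Q'$ is included in a piece of level $m$ whose label $\ell(Q')$ extends; this piece contains $x$, so it is $Q$. If $x\in F_Q\cap F_{Q'}$, then by symmetry $m=m'$ and $Q=Q'$. A point in a core misses all pieces of high level; conversely, if $m$ is largest with $x\in\bigcup\mathcal Q_m$, then $x$ lies in the core of the piece of level $m$ containing it.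

Suppose every point lies in a core. Then $W_s$ is the union of the pieces with label $s$: if $x\in F_{Q'}$ and $\ell(Q')\supseteq s$, the piece of level $|s|$ including $Q'$ has label $s$; the other inclusion is the first assertion. This gives (a). For (b), a neighborhood of $x\in F_Q$ includes a piece labeled $\ell(Q)^\frown i$ by (S3), and the core of that piece is nonempty by (S2). Finally $F_X\ne\emptyset$ gives (c).
\end{proof}

Fix from now on a function $\rho:\omega\to\omega$ taking every value infinitely often.

\begin{lemma}\label{lem:Q}
$\mathbb Q$ has a good labeling.
\end{lemma}

\begin{proof}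
Enumerate $\mathbb Q=\{q_0,q_1,\dots\}$ without repetition. We build a scheme of clopen pieces whose cores are single points. Given a piece $Q$ of level $m$, let $p_Q$ be its element of least index. The sets $Q\cap(p_Q-\sqrt2/k,\,p_Q+\sqrt2/k)$ are clopen in $\mathbb Q$ and form a neighborhood base at $p_Q$. Since $p_Q$ is not isolated, none of them is $\{p_Q\}$, so we can select from them a base $Q=V_0\supsetneq V_1\supsetneq\cdots$. The pieces of level $m+1$ inside $Q$ are the annuli $V_k\setminus V_{k+1}$, with labels $\ell(Q)^\frown\rho(k)$. They partition $Q\setminus\{p_Q\}$, so $F_Q=\{p_Q\}$. A neighborhood of $p_Q$ includes some $V_k$, hence an annulus $V_{k'}\setminus V_{k'+1}$ with $k'\ge k$ and $\rho(k')=i$; this is (S3).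

The choice of least indices forces every point into a core. If $x$ lay in no core, it would lie in a piece $Q_m$ of each level $m$, with $x\ne p_{Q_m}$. The points $p_{Q_m}$ are distinct, since cores are disjoint, and each has smaller index than $x$. This is impossible, and Lemma~\ref{lem:scheme} applies.
\end{proof}

Theorem~\ref{thm:good} and Lemma~\ref{lem:Q} prove part (1) of Theorem~\ref{thm:answers}.

\begin{remark}\label{rem:meager}
A space with a good labeling is meager in itself. Indeed $\{x:|\ell(x)|\le m\}$ is closed, being the complement of $\bigcup_{|s|=m+1}W_s$, and it has empty interior, because $m+1$ applications of (b) produce in any nonempty open set a point whose label has length greater than $m$. So Theorem~\ref{thm:good} says nothing about $\mathbb R$ or Cantor space. The two spaces behave differently.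
\end{remark}

\section{Incompleteness over $\mathbb R$}\label{sec:R}

\subsection{The sentence}

Remark~\ref{rem:meager} suggests trying to say in the language that the space is meager. For formulas $\lambda(y,z)$ and $\nu(y)$ with no free variables other than those shown, let $A[\lambda,\nu]$ be the conjunction of the following sentences, where $\lambda(z,y)$ and $\nu(z)$ denote substitutions, made after renaming bound variables if necessary:
\begin{itemize}
\item[(A1)] $\Box\forall y\forall z(\Box\lambda(y,z)\vee\Box\neg\lambda(y,z))$
\item[(A2)] $\Box\forall y\forall z(\lambda(y,z)\vee\lambda(z,y))$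
\item[(A3)] $\Box\forall y\forall z(\lambda(y,z)\wedge\nu(y)\supset\nu(z))$
\item[(A4)] $\Box\forall y(\neg\nu(y)\supset\Box\neg\nu(y))$
\item[(A5)] $\Box\forall y\,\Diamond\Box\neg\nu(y)$
\item[(A6)] $\Box\exists y\,\nu(y)$
\end{itemize}
Let $A=A[L(y,z),N(y)]$ with $L$ a binary and $N$ a unary predicate symbol.

Read $\nu(y)$ as ``$y$ is active here''. In a constant-domain model, (A4)--(A6) say that near the given point each individual is active on a closed nowhere dense set and that these sets cover. With a countable domain over $\mathbb R$ this already contradicts the Baire category theorem. But the language cannot bound the number of individuals.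

\begin{example}\label{ex:diag}
Let $I$ be $\mathbb R$ with the discrete topology. In $\mathbb R\times I$ let $r\in I$ be active only at the point $r$, that is, $N=\{(x,r):r=x\}$. Then (A4)--(A6) hold everywhere. With $L=\{(x,r,r'):r\ne x\text{ or }r=r'\}$, (A2) holds because one of two distinct $r,r'$ differs from $x$, and (A3) holds because $(x,r,r')\in L$ and $r=x$ force $r'=x$. Only (A1) fails: for $r\ne r'$ the slice of $L$ is $\mathbb R\setminus\{r\}$, which is not clopen.
\end{example}

The role of (A1)--(A3) is to replace countability of the domain. By (A1), $\lambda$ is locally constant, hence constant along two individuals that live on a common connected set; by (A2) and (A3) their sets of activity are then comparable under inclusion. A chain of closed sets, however long, has the same union as countably many of its members.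

\begin{lemma}\label{lem:chain}
Let $\mathcal F$ be a family of closed subsets of a second-countable space, totally ordered by inclusion. Then $\bigcup\mathcal F=\bigcup\mathcal F_0$ for some countable $\mathcal F_0\subseteq\mathcal F$.
\end{lemma}

\begin{proof}
The subspace $E=\bigcup\mathcal F$ is second-countable; let $E_0$ be a countable dense subset of it, and choose $F_e\in\mathcal F$ with $e\in F_e$ for $e\in E_0$. If every $F\in\mathcal F$ is included in some $F_e$, take $\mathcal F_0=\{F_e:e\in E_0\}$. Otherwise some $F\in\mathcal F$ is included in no $F_e$, so it includes every $F_e$, hence $E_0$; being closed, it includes $E$, and $\mathcal F_0=\{F\}$ works.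
\end{proof}

We shall use that, for $J$ open in $X$, a set $E\subseteq J$ is nowhere dense in $J$ if and only if it is nowhere dense in $X$. Indeed, the closure of $E$ in $J$ is $\overline E\cap J$. A nonempty open subset of it is open in $X$; conversely a nonempty open $O\subseteq\overline E$ meets $E$, hence $J$, and $O\cap J$ is a nonempty open subset of $\overline E\cap J$. In particular an open set is meager in $X$ if and only if it is meager in itself.

\subsection{Validity and unprovability of $\neg A$}

In a sheaf, individuals need not live on a common set, and this is how Example~\ref{ex:B} escaped. But every individual lives on some member of a countable base of connected sets, and the chain argument can be run separately on each member.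

\begin{theorem}\label{thm:R}
Let $X$ be a locally connected Baire space in which every point has a second-countable neighborhood (for example $\mathbb R$, or any manifold). Then $\neg A[\lambda,\nu]$ is valid in every sheaf model over $X$, for all $\lambda,\nu$. But $\neg A$ is not a theorem of QS4 or of FOS4. Hence neither logic is complete for sheaves over $X$.
\end{theorem}

\begin{proof}
\emph{Validity.} Suppose $A[\lambda,\nu]$ is true at $x_0$ in a sheaf model $\pi:D\to X$. Let $\Lambda=[\![\lambda]\!]\subseteq D^2$ and $\mathcal N=[\![\nu]\!]\subseteq D$. Choose a second-countable neighborhood $U$ of $x_0$ at all of whose points the six sentences under the outer boxes are true. Let $D_U$ and $D^2_U$ be the open parts of $D$ and $D^2$ over $U$. By \eqref{eq:subst}, the six sentences say: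
\begin{itemize}
\item[(1)] each point of $D^2_U$ is interior to $\Lambda$ or to its complement, so $\Lambda\cap D_U^2$ is clopen in $D^2_U$;
\item[(2)] if $(d,e)\in D^2_U$, then $(d,e)\in\Lambda$ or $(e,d)\in\Lambda$;
\item[(3)] if $(d,e)\in\Lambda\cap D^2_U$ and $d\in\mathcal N$, then $e\in\mathcal N$;
\item[(4)] $\mathcal N\cap D_U$ is closed in $D_U$;
\item[(5)] each point of $D_U$ is in the closure of $\operatorname{int}(D\setminus\mathcal N)$, so $\mathcal N\cap D_U$ has empty interior;
\item[(6)] each fiber over $U$ meets $\mathcal N$.
\end{itemize}
Let $\mathcal J$ be a countable base of $U$ consisting of connected open sets; for $\mathbb R$, take the rational intervals inside $U$. In general, take the components of the members of a countable base of $U$: they are open by local connectedness, they form a base, and each member has countably many components, since a second-countable space has no uncountable family of disjoint nonempty open sets. For $J\in\mathcal J$ let $\mathcal S_J$ be the set of all continuous sections $J\to D$, which may be uncountable, and for $\sigma\in\mathcal S_J$ let $N_\sigma=\sigma^{-1}(\mathcal N)\subseteq J$.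

\emph{Each $N_\sigma$ is closed and nowhere dense in $J$.} It is closed by (4). If it included a nonempty open set $J'$, then $\sigma[J']$ would be a nonempty open subset of $\mathcal N\cap D_U$ by Lemma~\ref{lem:etale}(c), against (5).

\emph{The sets $N_\sigma$, $\sigma\in\mathcal S_J$, form a chain.} Let $\sigma,\sigma'\in\mathcal S_J$. The map $(\sigma,\sigma'):J\to D^2_U$ is continuous, so by (1) the set $\{x\in J:(\sigma(x),\sigma'(x))\in\Lambda\}$ is clopen in the connected space $J$. If it is $J$, then $N_\sigma\subseteq N_{\sigma'}$ by (3). If it is empty, then $(\sigma'(x),\sigma(x))\in\Lambda$ for all $x\in J$ by (2), and $N_{\sigma'}\subseteq N_\sigma$ by (3).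

By Lemma~\ref{lem:chain}, $M_J=\bigcup_{\sigma\in\mathcal S_J}N_\sigma$ is a countable union of sets nowhere dense in $J$, so it is meager in $X$.

\emph{The sets $M_J$ cover $U$.} Let $x\in U$. By (6) there is $d\in D_x\cap\mathcal N$. Take a sheet $S\ni d$ and $J\in\mathcal J$ with $x\in J\subseteq\pi(S)$. The restriction $\sigma$ of $(\pi|_S)^{-1}$ to $J$ is in $\mathcal S_J$, and $x\in N_\sigma$.

Since $\mathcal J$ is countable, the nonempty open set $U$ is meager, which contradicts the Baire property.

\emph{Unprovability.} Enumerate $\mathbb Q=\{q_0,q_1,\dots\}$. In $\mathbb Q\times\omega$ put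
\begin{equation}\label{eq:LN}
L=\{(q,m,n):m\le n\},\qquad N=\{(q_i,n):i\le n\}.
\end{equation}
Each slice of $L$ is $\mathbb Q$ or $\emptyset$, which gives (A1), and $\le$ is total, which gives (A2). If $m\le n$ and $(q_i,m)\in N$, then $i\le m\le n$; this is (A3). The slice of $N$ at $n$ is the finite set $\{q_0,\dots,q_n\}$, whose complement is open and dense in $\mathbb Q$; this gives (A4) and (A5). The individual $i$ is active at $q_i$, which gives (A6). So $A$ is true everywhere, and $\neg A$ is not a theorem by Proposition~\ref{prop:sound}.

The space $\mathbb R^n$ satisfies the hypotheses by the Baire category theorem. So does a manifold: a nonempty meager open set would include a nonempty open set homeomorphic to an open subset of $\mathbb R^n$ and meager in itself.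
\end{proof}

Since $A$ is a sentence of the language of QS4, Theorem~\ref{thm:R} proves parts (2) and (3) of Theorem~\ref{thm:answers}. Second countability was used for the base $\mathcal J$ and in Lemma~\ref{lem:chain}, the Baire property in the last line, and connectedness only for the chain. The model \eqref{eq:LN} lives on a space that is neither Baire nor locally connected. The next example keeps the Baire property and gives up connectedness; Section~\ref{sec:meager} treats the opposite case.

\begin{example}\label{ex:cantor}
The sentence $A$ is true everywhere in a constant-domain model over Cantor space $2^\omega$. Let $I$ be $2^\omega$ with the discrete topology and $N=\{(x,r):r=x\}$; singletons are closed and nowhere dense, so (A4)--(A6) hold. Let $(x,r,r')\in L$ if $r=r'$, or if $r\ne r'$ and $x(k)=r'(k)$ for the least $k$ with $r(k)\ne r'(k)$. The slices of $L$ are clopen, giving (A1). As $x(k)$ equals $r(k)$ or $r'(k)$, (A2) holds. If $x=r\ne r'$, then $x(k)\ne r'(k)$ and $(x,r,r')\notin L$, so (A3) holds.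
\end{example}

\subsection{Small languages and a stronger logic}

QS4.3 is QS4 with the additional axioms $\Box(\Box\varphi\supset\psi)\vee\Box(\Box\psi\supset\varphi)$, and the Barcan formula is the scheme $\forall y\,\Box\varphi\supset\Box\forall y\,\varphi$.

\begin{proposition}\label{prop:sharp}
Let $X$ be as in Theorem~\ref{thm:R}. \emph{(i)} Incompleteness over $X$ is witnessed in a language with a single binary predicate, and also in the two-variable monadic fragment with three unary predicates. \emph{(ii)} $\neg A$ is not even a theorem of QS4.3 with the Barcan formula.
\end{proposition}

\begin{proof}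
(i) Every $\neg A[\lambda,\nu]$ is valid over $X$. So it suffices to find $\lambda,\nu$ in the given vocabulary and a model $\mathbb Q\times\omega$ in which they define the sets $L,N$ of \eqref{eq:LN}.

\emph{One binary predicate $R$.} Take $\lambda=\Diamond\Box R(y,z)$, $\nu=\neg R(y,y)$, and $R=\{(q,m,n):m\le n,\ q\notin\{q_0,\dots,q_m\}\}$. If $m\le n$, the $(m,n)$-slice of $R$ is cofinite, hence open and dense, and $\lambda$ holds of $(m,n)$ everywhere; if $m>n$, the slice is empty and $\lambda$ holds nowhere. The slice of $\nu$ at $m$ is $\{q_0,\dots,q_m\}$.

\emph{Unary predicates $P,S,N$.} Partition $\mathbb Q$ into dense sets $E_{m,n}$, $m\le n$: go through the countably many triples consisting of a rational interval and a pair $m\le n$, put a new point of the interval into $E_{m,n}$, and add the unused points to $E_{0,0}$. At $q\in E_{m,n}$ let $P$ hold exactly of $m$ and $S$ exactly of $n$. The $(m,n)$-slice of $P(y)\wedge S(z)$ is $E_{m,n}$ if $m\le n$ and empty otherwise, so $\lambda=\Diamond(P(y)\wedge S(z))$ defines $L$. Let $\nu=N(y)$ with $N$ as in \eqref{eq:LN}. The sentence $A[\lambda,\nu]$ uses only the variables $y,z$.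

(ii) Take the Kripke frame $(\omega,\le)$ with constant domain $\omega$. It is the constant-domain model over $\omega$ with the upward closed sets as open sets, where $\Box\varphi$ holds at $w$ if $\varphi$ holds at all $w'\ge w$; so by the proof of Proposition~\ref{prop:sound} the axioms of QS4 are valid and the rules preserve validity. The Barcan formula is valid because ``all $w'\ge w$'' commutes with ``all elements of the domain''. If an instance of the additional axiom failed at $w$, there would be $w_1,w_2\ge w$ with $\Box\varphi,\neg\psi$ true at $w_1$ and $\Box\psi,\neg\varphi$ true at $w_2$; if $w_1\le w_2$ then $\varphi$ holds at $w_2$, and if $w_2\le w_1$ then $\psi$ holds at $w_1$, a contradiction either way. Let $L(m,n)$ hold at every world if and only if $m\le n$, and let $N(n)$ hold at $w$ if and only if $w\le n$. Then (A1) and (A2) hold as before; (A3) holds since $w\le m\le n$ gives $w\le n$; (A4) holds since $w>n$ persists upward; (A5) is witnessed at $w$ by the world $\max(w,n+1)$; and (A6) is witnessed at $w$ by $n=w$. So $A$ is true in the model.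
\end{proof}

\section{Metrizable spaces that are not Baire}\label{sec:meager}

We now prove the converse of Remark~\ref{rem:meager} for metrizable spaces. Without clopen sets, the children of a piece cannot fill all of it but one point: the core must absorb their boundaries, and (S3) must hold at every point of the core. We also want the core to absorb a prescribed nowhere dense set $K$, so that the construction exhausts a meager space. The children are chosen in stages, as smaller and smaller sets placed along finer and finer nets in the part not yet used. There is one danger: a point may be left outside the chosen sets but in the interior of the closure of their union, and then no later child comes near it. Keeping the union \emph{regular open}, that is, equal to the interior of its closure, prevents this.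

\begin{lemma}\label{lem:split}
Let $Y$ be a nonempty metrizable space without isolated points and let $K\ne\emptyset$ be closed and nowhere dense in $Y$. There are families $\mathcal V_i$ $(i\in\omega)$ of nonempty open sets, with no set in two families and all sets pairwise disjoint, such that $F=Y\setminus\bigcup_i\bigcup\mathcal V_i$ includes $K$, and for all $x\in F$ and $i\in\omega$ every neighborhood of $x$ includes a member of $\mathcal V_i$.
\end{lemma}

\begin{proof}
Fix a metric $d$, with open balls $B(x,r)$. We construct regular open sets $\emptyset=H_0\subseteq H_1\subseteq\cdots$ with $\overline{H_n}\cap K=\emptyset$, where $H_n$ is the union of the sets chosen before stage $n$. Put $O_n=Y\setminus(\overline{H_n}\cup K)$, an open set. Every neighborhood $G$ of a point $x\notin H_n$ meets $O_n$: since $x\notin\operatorname{int}\overline{H_n}$, the open set $G\setminus\overline{H_n}$ is nonempty, and it is not included in the nowhere dense set $K$.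

\emph{Stage $n$.} Let $\varepsilon=1/(n+1)$ and let $Z\subseteq O_n$ be maximal with pairwise distances at least $\varepsilon$ (Zorn's lemma). For $z\in Z$ the open set $O_n\cap B(z,\varepsilon/4)$ is infinite, since $Y$ has no isolated points. Choose distinct points $z^0,\dots,z^n$ in it and $r>0$ so small that the closed balls of radius $r$ about the $z^j$ are disjoint and lie in $O_n\cap B(z,\varepsilon/4)$. Let $V(z^j)=\operatorname{int}\overline{B(z^j,r)}$, a regular open set containing $z^j$, and put it into $\mathcal V_j$. Let $H_{n+1}$ be the union of $H_n$ and all $V(z^j)$.

A ball of radius $\varepsilon/4$ meets $B(z,\varepsilon/4)$ for at most one $z\in Z$, since otherwise two points of $Z$ would be at distance less than $\varepsilon$. Hence the closed sets $\overline{V(z^j)}$ form a locally finite family; they are pairwise disjoint, and they lie in $O_n$, so they miss $\overline{H_n}$ and $K$. A locally finite union of closed sets is closed, so $\overline{H_{n+1}}$ is the disjoint union of $\overline{H_n}$ and the $\overline{V(z^j)}$, and it misses $K$. If $x\in\operatorname{int}\overline{H_{n+1}}$ lies in the member $C$ of this union, then the union $C'$ of the other members is closed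 and misses $x$, so $\operatorname{int}\overline{H_{n+1}}\setminus C'$ is a neighborhood of $x$ inside $C$. Thus $x\in\operatorname{int}C$, which is $H_n$ or $V(z^j)$, and $H_{n+1}$ is regular open.

Sets chosen at stage $n$ lie in $O_n$, so they are disjoint from earlier ones and from $K$. Let $x\in F$, $i\in\omega$, $n\ge i$ and $\varepsilon=1/(n+1)$. As $x\notin H_n$, there is $o\in O_n$ with $d(x,o)<\varepsilon$, and by maximality of $Z$ there is $z\in Z$ with $d(o,z)<\varepsilon$. Then $V(z^i)\subseteq B(z,\varepsilon/4)\subseteq B(x,3\varepsilon)$. Since $n$ is arbitrarily large, every neighborhood of $x$ includes a member of $\mathcal V_i$.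
\end{proof}

\begin{lemma}\label{lem:meagergood}
Every nonempty metrizable space $X$ that is meager in itself has a good labeling.
\end{lemma}

\begin{proof}
Write $X=\bigcup_mK_m$ with $K_m$ closed and nowhere dense. An isolated point would be an interior point of some $K_m$, so there is none. Build a scheme: for a piece $Q$ of level $m$, apply Lemma~\ref{lem:split} to $Y=Q$ and to $K=(K_m\cap Q)\cup\{p\}$ with any $p\in Q$, which is nonempty, closed and nowhere dense in $Q$. The members of $\mathcal V_i$ become pieces of level $m+1$ with label $\ell(Q)^\frown i$. The core of $Q$ is the set $F$ of the lemma, so (S1)--(S3) hold. A point of $K_m$ lies in no piece of level $m+1$, so every point lies in a core, and Lemma~\ref{lem:scheme} applies.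
\end{proof}

A space that is not Baire is only meager on some open part. Truth at a point is local, so it is enough to build a model over that part and extend the sheaf. Names and function symbols must be extended continuously, and the closed terms supply exactly the individuals needed for this.

\begin{lemma}\label{lem:extend}
Let $U\subseteq X$ be open and nonempty. A sheaf model $D$ over $U$ with a continuous global section $\gamma$ extends to a sheaf model $D'$ over $X$ with $[\![\varphi]\!]'\cap D^n=[\![\varphi]\!]$ for all $\varphi$.
\end{lemma}

\begin{proof}
Let $\mathrm{Trm}$ be the set of closed terms of $\mathcal L$ with one new constant, interpreted by $\gamma$; it is nonempty, and each $\tau\in\mathrm{Trm}$ denotes a continuous section $\tau^D:U\to D$. Let $D'=D\sqcup((X\setminus U)\times\mathrm{Trm})$, and let $\sigma_\tau:X\to D'$ be $\tau^D$ on $U$ and $x\mapsto(x,\tau)$ off $U$. Apply Lemma~\ref{lem:glue} to the family of all $\sigma_\tau$ and all continuous sections of $D$ over open subsets of $U$. Two different members of the family can agree only over $U$, where both are continuous sections of $D$; so their agreement set is open by Lemma~\ref{lem:etale}(c). Thus $D'$ is a sheaf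 over $X$. The part of $D'$ over $U$ is open and has the original topology of $D$, since the basic sets inside it are the images of continuous sections of $D$ over open subsets of $U$, and these form a base of $D$.

Interpret a name $a$ by $\sigma_a$. Off $U$, let predicates be empty and put $f((x,\tau_1),\dots,(x,\tau_k))=(x,f(\bar\tau))$. On the open set $D^k\subseteq D'^k$ the function $f$ is the given continuous one, and on the open set $(\sigma_{\tau_1},\dots,\sigma_{\tau_k})[X]$ it equals $\sigma_{f(\bar\tau)}\circ\pi$; these sets cover $D'^k$. The equation follows by induction on $\varphi$: terms and predicates are unchanged over $U$, quantifiers are computed in fibers, and $\operatorname{int}(E)\cap D^n=\operatorname{int}(E\cap D^n)$ since $D^n$ is open in $D'^n$.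
\end{proof}

\begin{theorem}\label{thm:nonbaire}
If a metrizable space $X$ is not a Baire space, then FOS4 is strongly complete for sheaves over $X$.
\end{theorem}

\begin{proof}
Some nonempty open $U\subseteq X$ is meager, hence meager in itself. By Lemma~\ref{lem:meagergood} and Theorem~\ref{thm:good}, a consistent $\Sigma$ is true at a point of a model over $U$. That model has the global section $\sigma_{\emptyset,c_0}$, so Lemma~\ref{lem:extend} extends it to $X$.
\end{proof}

\begin{lemma}\label{lem:transfer}
If FOS4 is complete for sheaves over $X$, then so is QS4.
\end{lemma}

\begin{proof}
Let $\varphi$ be a formula of QS4 valid in all sheaf models over $X$. Then $\varphi$ is a theorem of FOS4, so by Proposition~\ref{prop:sound} it is valid in all models $\mathbb Q\times\omega$. By (K1) it is a theorem of QS4.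
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lc}]
(iii)$\Rightarrow$(i) is Theorem~\ref{thm:nonbaire}, and (i)$\Rightarrow$(ii) is Lemma~\ref{lem:transfer}. A separable metrizable space is second-countable, so if $X$ is Baire, Theorem~\ref{thm:R} shows that (ii) fails.
\end{proof}

Thus completeness fails over $\mathbb R^n$. It holds over the subspace of $\ell_2$ consisting of the finitely supported sequences. This space is separable (rational sequences), locally connected (balls are convex), and meager in itself: the sequences supported in the first $n$ coordinates form a closed set, with empty interior because a later coordinate can be perturbed. So ``Baire'' cannot be dropped from Theorem~\ref{thm:R}.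

\section{Zero-dimensional spaces}\label{sec:zd}

A strongly zero-dimensional metrizable space has a base of clopen sets: given $x\in O$ with $O$ open, refine the cover $\{O,X\setminus\{x\}\}$ and take the part containing $x$. Its clopen subspaces are strongly zero-dimensional: add the complement to a cover, refine, and restrict. For separable metrizable spaces a clopen base suffices: an open cover is refined by a countable clopen cover $(G_n)$, and the sets $G_n\setminus\bigcup_{j<n}G_j$ form a clopen partition. Cantor space and the irrationals are examples without isolated points.

\begin{theorem}\label{thm:zdstrong}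
If $X\ne\emptyset$ is strongly zero-dimensional, metrizable and without isolated points, then FOS4 is strongly complete for sheaves over $X$.
\end{theorem}

The annulus construction of Lemma~\ref{lem:Q} works in such a space, but by Remark~\ref{rem:meager} some points may lie in no core. Such a point $x$ lies in a piece of every level and determines an infinite branch $b\in\omega^\omega$. It needs a theory and a fiber, and both must be limits of what happens at the nodes $b|n$, where $b|n$ is the initial segment of length $n$. Two difficulties arise. The theories $\Gamma_{b|n}$ need not converge, so we pass to a subsequence. And even if $\exists z\,\varphi$ is in every $\Gamma_{b|n}$, its witness may change with $n$, as the active individual does in \eqref{eq:LN}; so an individual at $x$ is a sequence of terms. The section through it uses different terms on the successive annuli around $x$. Switching terms from one annulus to the next is harmless because the annuli are clopen; this is where zero-dimensionality enters. To make one subsequence decide all formulas, we keep only countably many sequences of terms.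

\begin{proof}
Let $\Sigma$ be consistent, and take $\Gamma_s$, $C_n$, $\mathrm{Tm}_n$ as in Section~\ref{sec:tree}. Fix a metric on $X$. ``Almost all'' means all but finitely many.

\emph{Step 1: the scheme.} We build a scheme of clopen pieces. For a piece $Q$ of level $m$ choose any \emph{center} $p_Q\in Q$ and clopen sets $Q=V_0\supsetneq V_1\supsetneq\cdots$ forming a base at $p_Q$, which is possible as $p_Q$ is not isolated. Partition each $V_k\setminus V_{k+1}$ into nonempty clopen sets of diameter less than $1/(m+1)$, by refining a cover by small balls, and make them pieces of level $m+1$ with label $\ell(Q)^\frown\rho(k)$. As in Lemma~\ref{lem:Q}, $F_Q=\{p_Q\}$, and (S3) holds since every $V_k$ includes an annulus with $\rho$-value $i$ and hence a piece labeled $\ell(Q)^\frown i$.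

Let $X_{\mathrm f}$ be the set of centers and $X_\infty=X\setminus X_{\mathrm f}$. For $x=p_Q$ put $Q_x=Q$ and $\ell(x)=\ell(Q)$. For $x\in X_\infty$ let $Q_m(x)$ be the piece of level $m$ containing $x$ (Lemma~\ref{lem:scheme}). These pieces decrease and their diameters tend to $0$, so they form a neighborhood base at $x$. Let $b(x)\in\omega^\omega$ be the union of their labels, so that $\ell(Q_m(x))=b(x)|m$.

\emph{Step 2: limit theories.} Fix $b\in\omega^\omega$. A \emph{thread} is a sequence $e=(e_n)_{n\ge k}$ with $e_n\in\mathrm{Tm}_n$. For a tuple $\bar e$ of threads, $\bar e_n$ is the tuple of their $n$-th terms, defined for $n$ in the common domain. Let $S_b$ be a countable set of threads such that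
\begin{itemize}
\item[(i)] $S_b$ contains the constant threads $(\tau)_{n\ge k}$ for $\tau\in\mathrm{Tm}_k$;
\item[(ii)] if $\bar e\in S_b$, then $f(\bar e)=(f(\bar e_n))_n$, on the common domain, is in $S_b$;
\item[(iii)] for each $\mathcal L$-formula $\varphi(\bar y,z)$ and $\bar e\in S_b$ there is $e\in S_b$, defined on the common domain of $\bar e$, such that $\exists z\,\varphi(\bar e_n,z)\in\Gamma_{b|n}$ implies $\varphi(\bar e_n,e_n)\in\Gamma_{b|n}$.
\end{itemize}
A thread as in (iii) exists: let $e_n$ be a witness given by (T1) when there is one to give, and $c_0$ otherwise. Starting from (i) and closing under (ii) and (iii) in $\omega$ rounds adds countably many threads each round.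

List the countably many pairs $(\varphi^j,\bar e^{\,j})$ of an $\mathcal L$-formula and a tuple from $S_b$ matching a context for it. Choose infinite sets $\omega=M^0\supseteq M^1\supseteq\cdots$ such that either $\varphi^j(\bar e^{\,j}_n)\in\Gamma_{b|n}$ for all $n\in M^{j+1}$, or $\neg\varphi^j(\bar e^{\,j}_n)\in\Gamma_{b|n}$ for all $n\in M^{j+1}$. Pick $m_0<m_1<\cdots$ with $m_j\in M^{j+1}$, and let $M_b=\{m_0,m_1,\dots\}$. Then for every pair $(\varphi,\bar e)$,
\begin{equation}\label{eq:decide}
\varphi(\bar e_n)\in\Gamma_{b|n}\text{ for almost all }n\in M_b,\quad\text{or}\quad\neg\varphi(\bar e_n)\in\Gamma_{b|n}\text{ for almost all }n\in M_b .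
\end{equation}

\emph{Step 3: fibers.} A \emph{representative at $x$} is a term $\tau\in\mathrm{Tm}_{|\ell(x)|}$ if $x\in X_{\mathrm f}$, and a thread $e\in S_{b(x)}$ if $x\in X_\infty$. For an $\mathcal L$-formula $\varphi$ and representatives $\bar r$ at $x$, write $x\Vdash\varphi(\bar r)$ if $\varphi(\bar\tau)\in\Gamma_{\ell(x)}$ in the first case, and if $\varphi(\bar e_n)\in\Gamma_{b(x)|n}$ for almost all $n\in M_{b(x)}$ in the second. Then:
\begin{itemize}
\item $\Vdash$ commutes with the Boolean connectives. At $x\in X_\infty$, negation is \eqref{eq:decide}, whose alternatives exclude each other as $M_b$ is infinite; conjunction holds because two cofinite subsets of $M_b$ have cofinite intersection; the other connectives are definable from these.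
\item $x\Vdash\exists z\,\varphi(\bar r,z)$ if and only if $x\Vdash\varphi(\bar r,r)$ for some representative $r$. From left to right use (T1) or (iii); from right to left use $\vdash\varphi(\bar\tau,\tau)\supset\exists z\,\varphi(\bar\tau,z)$ in each theory.
\item The relation $x\Vdash r=r'$ is an equivalence relation compatible with function symbols, and $x\Vdash\varphi(\bar r)$ depends only on the classes of $\bar r$; apply \eqref{eq:cong} in $\Gamma_{\ell(x)}$, or in $\Gamma_{b(x)|n}$ for almost all $n\in M_{b(x)}$.
\end{itemize}
Let $D_x$ be the set of classes $[r]_x$ and $D$ the disjoint union of the $D_x$; the fibers are nonempty. Let $w$ lie in a piece $Q$ of level $m$ and let $\tau\in\mathrm{Tm}_m$. We regard $\tau$ as a representative at $w$: as itself if $w\in X_{\mathrm f}$, where $|\ell(w)|\ge m$ by Lemma~\ref{lem:scheme}, and as the constant thread $(\tau)_{n\ge m}$ if $w\in X_\infty$. The class $[\tau]_w$ does not depend on $m$, since threads that eventually coincide are equivalent. The following replaces condition (a) of good labelings: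
\begin{itemize}
\item[($*$)] \emph{Let $Q$ be a piece of level $m$, $\bar\tau\in\mathrm{Tm}_m$ and $w\in Q$. If $\Box\varphi(\bar\tau)\in\Gamma_{\ell(Q)}$, or if $\varphi(\bar\tau)$ is an equation in $\Gamma_{\ell(Q)}$, then $w\Vdash\varphi(\bar\tau)$.}
\end{itemize}
Indeed, by (T2) or (T4), $\varphi(\bar\tau)\in\Gamma_t$ for all $t\supseteq\ell(Q)$; and $\ell(w)\supseteq\ell(Q)$ if $w\in X_{\mathrm f}$, while $b(w)|n\supseteq\ell(Q)$ for $n\ge m$ if $w\in X_\infty$.

\emph{Step 4: the topology.} We use two types of sections.
\begin{itemize}
\item[($\alpha$)] For a piece $Q$ of level $m$ and $\tau\in\mathrm{Tm}_m$, let $\sigma_{Q,\tau}(w)=[\tau]_w$ for $w\in Q$.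
\item[($\beta$)] Let $x\in X_\infty$ and $M_{b(x)}=\{m_0<m_1<\cdots\}$. The clopen annuli $A_j=Q_{m_j}(x)\setminus Q_{m_{j+1}}(x)$, $j\ge k$, partition $Q_{m_k}(x)\setminus\{x\}$. For $e\in S_{b(x)}$ and $k$ with $e_{m_k}$ defined, let $\sigma_{x,e,k}$ on $Q_{m_k}(x)$ send $x$ to $[e]_x$ and $w\in A_j$ to $[e_{m_j}]_w$. We call $x$ its \emph{center}.
\end{itemize}
Their images cover $D$: the point $[\tau]_x$ with $x\in X_{\mathrm f}$ lies on $\sigma_{Q_x,\tau}$, and $[e]_x$ with $x\in X_\infty$ lies on $\sigma_{x,e,k}$ for large $k$. On the open set $A_j$, $\sigma_{x,e,k}$ coincides with the section $\sigma_{Q_{m_j}(x),e_{m_j}}$ of type ($\alpha$). Moreover, if $x\in Q\cap X_\infty$ with $Q$ of level $m$, then on $Q_{m_k}(x)$ with $m_k\ge m$ the section $\sigma_{Q,\tau}$ coincides with $\sigma_{x,e,k}$ for the constant thread $e=(\tau)_{n\ge m}$. Hence near a point $x\in X_{\mathrm f}$ every section coincides with one of type ($\alpha$), and near a point $x\in X_\infty$ every section coincides with one of type ($\beta$) centered at $x$. So two cases show that agreement sets are open.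

Let $x\in X_{\mathrm f}$ and let $\sigma_{Q,\tau}$, $\sigma_{Q',\tau'}$ agree at $x$. Then $(\tau=\tau')\in\Gamma_{\ell(x)}$ and $Q_x\subseteq Q\cap Q'$ by Lemma~\ref{lem:scheme}, so by ($*$) they agree on $Q_x$.

Let $x\in X_\infty$, $b=b(x)$, and let $\sigma_{x,e,k}$, $\sigma_{x,e',k'}$ agree at $x$. Then there is $J\ge k,k'$ with $(e_{m_j}=e'_{m_j})\in\Gamma_{b|m_j}$ for all $j\ge J$. By ($*$) applied to $Q_{m_j}(x)$, the sections agree on $A_j$ for $j\ge J$, hence on $Q_{m_J}(x)$.

By Lemma~\ref{lem:glue}, $D$ is a sheaf over $X$ in which all these sections are continuous.

\emph{Step 5: the interpretation.} A name $a$ denotes $\sigma_{X,a}$. Put $f([\bar r]_x)=[f(\bar r)]_x$, using (ii) at points of $X_\infty$, and let $[\bar r]_x$ be in the interpretation of $P$ if $x\Vdash P(\bar r)$; these are well defined by Step 3. Since $f$ applied to constant threads is a constant thread, $f([\bar\tau]_w)=[f(\bar\tau)]_w$ at all points. Therefore $f$ carries the sections $\sigma_{Q,\tau_i}$ to $\sigma_{Q,f(\bar\tau)}$, and carries sections $\sigma_{x,e^i,k}$ with a common $k$ to $\sigma_{x,f(\bar e),k}$; it is continuous by Lemma~\ref{lem:glue}. By induction on terms, $t$ takes at $[\bar r]_x$ the value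 $[t(\bar\tau)]_x$, respectively the class of a thread in $S_{b(x)}$ whose $n$-th term is $t(\bar e_n)$ for large $n$.

\emph{Step 6: truth lemma.} We prove $[\bar r]_x\in[\![\varphi]\!]\iff x\Vdash\varphi(\bar r)$ by induction on $\varphi$. Atomic formulas follow from Step 5, and Boolean connectives and quantifiers from Step 3. For $\Box\varphi$ we use Lemma~\ref{lem:etale}(d).

\emph{Case $x\in X_{\mathrm f}$}, $\bar r=\bar\tau$, $s=\ell(x)$, with the sections $w\mapsto[\bar\tau]_w$ on $Q_x$. If $\Box\varphi(\bar\tau)\in\Gamma_s$, then $w\Vdash\varphi(\bar\tau)$ for all $w\in Q_x$ by ($*$), so $[\bar\tau]_w\in[\![\varphi]\!]$ on $Q_x$ by the induction hypothesis. If $\Box\varphi(\bar\tau)\notin\Gamma_s$, take $i$ from (T3). By (S3) every neighborhood of $x$ inside $Q_x$ includes a piece labeled $s^\frown i$. Its center $p$ has $\neg\varphi(\bar\tau)\in\Gamma_{\ell(p)}$, so $[\bar\tau]_p\notin[\![\varphi]\!]$.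

\emph{Case $x\in X_\infty$}, $\bar r=\bar e$, $b=b(x)$, with the tuple $\bar\sigma$ of sections $\sigma_{x,e^i,k}$ for a common $k$. Suppose $x\Vdash\Box\varphi(\bar e)$, and take $J\ge k$ with $\Box\varphi(\bar e_{m_j})\in\Gamma_{b|m_j}$ for all $j\ge J$. For $w\in A_j$, $j\ge J$, ($*$) gives $w\Vdash\varphi(\bar e_{m_j})$, so $\bar\sigma(w)=[\bar e_{m_j}]_w\in[\![\varphi]\!]$. At $x$ itself, $\varphi(\bar e_{m_j})\in\Gamma_{b|m_j}$ for $j\ge J$ by (T2), so $x\Vdash\varphi(\bar e)$ and $\bar\sigma(x)\in[\![\varphi]\!]$. Thus $\bar\sigma$ maps $Q_{m_J}(x)$ into $[\![\varphi]\!]$. This is where we need ``all large $j$'', and hence the single set $M_b$.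

Suppose $x\not\Vdash\Box\varphi(\bar e)$. By \eqref{eq:decide}, $\Box\varphi(\bar e_{m_j})\notin\Gamma_{b|m_j}$ for all large $j\ge k$. Fix such a $j$ and let $p$ be the center of $Q_{m_j}(x)$, so that $Q_p=Q_{m_j}(x)$ and $\ell(p)=b|m_j$. As $p$ lies in no piece of higher level, $p\notin Q_{m_{j+1}}(x)$, so $A_j$ is a neighborhood of $p$ inside $Q_p$. The first case, applied to $p$ and the terms $\bar e_{m_j}$, yields a point $p'\in A_j$ with $\bar\sigma(p')=[\bar e_{m_j}]_{p'}\notin[\![\varphi]\!]$. Since $p'\in Q_{m_j}(x)$ and $j$ is arbitrarily large, such points occur in every neighborhood of $x$, and $[\bar e]_x\notin[\![\Box\varphi]\!]$.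

Finally, the center $x=p_X$ has label $\emptyset$, and the assignment $v_i\mapsto[c_i]_x$ makes $\Sigma$ true at $x$.
\end{proof}

The absence of isolated points was used to choose strictly decreasing bases. It is enough to have it on an open set; when isolated points are dense, a propositional formula already spoils completeness.

\begin{proof}[Proof of Theorem~\ref{thm:zd}]
(iii)$\Rightarrow$(i). The complement of the closure of the set of isolated points is open and nonempty, so it includes a nonempty clopen set $U$. The space $U$ is strongly zero-dimensional and metrizable, and it has no isolated points, since an isolated point of the open set $U$ is isolated in $X$. The models over $U$ built in the proof of Theorem~\ref{thm:zdstrong} have the global section $\sigma_{U,c_0}$, so Lemma~\ref{lem:extend} extends them to $X$.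

(i)$\Rightarrow$(ii) is Lemma~\ref{lem:transfer}.

(ii)$\Rightarrow$(iii). Suppose the isolated points are dense in $X$, and let $\pi:D\to X$ be a sheaf model. A point of $D$ over an isolated point is isolated, as one sees in a sheet around it. Such points are dense in $D$, because $\pi$ maps a nonempty open set onto a nonempty open set, which contains an isolated point. Then $\Box\Diamond P(y)\supset\Diamond\Box P(y)$ is valid: if $d\in\operatorname{int}\overline{P}$ and $G$ is a neighborhood of $d$, then $G\cap\operatorname{int}\overline P$ contains an isolated point $e$ of $D$; as $\{e\}$ is open and $e\in\overline P$, we get $e\in P$ and then $e\in\operatorname{int}P$; so $d\in\overline{\operatorname{int}P}$. The formula is not a theorem of QS4: in $\mathbb Q\times\omega$ let $P=E\times\omega$ with $E$ and $\mathbb Q\setminus E$ dense in $\mathbb Q$; then $\Box\Diamond P(y)$ holds everywhere and $\Diamond\Box P(y)$ nowhere. So (ii) fails.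
\end{proof}

\begin{thebibliography}{9}

\bibitem{AK} Awodey and Kishida, 2008.

\bibitem{QML} \emph{Quantified Modal Logic On The Rational Line},
\texttt{https://tspace.library.utoronto.ca/\allowbreak bitstream/\allowbreak 1807/\allowbreak 90690/\allowbreak 1/\allowbreak quantified\_modal\_logic\_\allowbreak on\_the\_rational\_line.pdf}

\end{thebibliography}
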